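# Matching lower bounds for the low moments of $\int_{-1/2}^{1/2}|\zeta(\tfrac12+it+ih)|^2\,dh$

## 1. The first moment, by testing zeta against a Dirichlet polynomial

Throughout, $T$ is large, $L=\log T$, $n=\log\log T$ (a real number, not an integer) and $\mu=L/\sqrt n$. We pick $t$ uniformly in $[T,2T]$, write $P_T$ for this probability measure and $E_T[g]=\frac1T\int_T^{2T}g(t)\,dt$ for its expectation, and study
$$X=X(t)=\int_{-1/2}^{1/2}|\zeta(\tfrac12+it+ih)|^2\,dh .$$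
The letters $c,C>0$ denote absolute constants that may change from line to line; $f\ll g$ means $|f|\le Cg$, and $f\asymp g$ means $f\ll g\ll f$.

How large is $X$ on average? A lower bound of the right size is easy, and its proof contains half of the method of this lecture. We need two facts. The first is a textbook approximation (Titchmarsh, *The Theory of the Riemann Zeta-Function*, Thm 4.11, with $x=10T$): for $u\in[T-\frac12,2T+\frac12]$,
$$\zeta(\tfrac12+iu)=\sum_{k\le 10T}k^{-1/2-iu}+O(T^{-1/2}).\tag{1}$$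
The theorem also contains the term $-x^{1-s}/(1-s)$ with $s=\frac12+iu$, which is $\ll T^{1/2}/T=T^{-1/2}$. The second fact is that different frequencies are nearly orthogonal: for positive integers $r\ne s$,
$$\Big|E_T\big[(r/s)^{it}\big]\Big|\le\frac{2}{T\,|\log(r/s)|},\qquad |\log(r/s)|\ge\frac1{\max(r,s)}.\tag{2}$$

For a finite trigonometric sum $A(u)=\sum_\lambda c_\lambda e^{i\lambda u}$ put
$$Y_A=\int_{-1/2}^{1/2}\zeta(\tfrac12+it+ih)\,\overline{A(t+h)}\,dh,\qquad Z_A=\int_{-1/2}^{1/2}|A(t+h)|^2\,dh .$$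
By Cauchy–Schwarz in $h$, $|Y_A|\le X^{1/2}Z_A^{1/2}$.

**Proposition 1.** For $T$ large, $E_T[X]\ge L/9$.

*Proof.* Let $N=\lfloor T^{1/8}\rfloor$, $S_N(u)=\sum_{k\le N}k^{-1/2-iu}$ and $H_N=\sum_{k\le N}\frac1k$, and take $A=S_N$. Note $|S_N|\le2\sqrt N$. Expand $\zeta\,\overline{S_N}$ at $u=t+h$ by (1). The terms are $(kl)^{-1/2}(l/k)^{i(t+h)}$ with $k\le10T$, $l\le N$. Those with $k=l$ sum to $H_N$. If $k\ne l$, then either $k\ge2l$ or $k\le l/2$, and $|\log(l/k)|\ge\log2$, or else $k<2l\le2N$, and $|\log(l/k)|\ge\frac1{2N}$ by (2). In all cases $|\log(l/k)|\ge\frac1{2N}$, so these terms contribute at most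
$$\frac{4N}{T}\sum_{k\le10T}k^{-1/2}\sum_{l\le N}l^{-1/2}\ll N^{3/2}T^{-1/2}=o(1).$$
The error in (1) contributes $\ll T^{-1/2}\sqrt N=o(1)$. So $E_TY_{S_N}=H_N+o(1)$. In the same way $E_TZ_{S_N}=H_N+O\big(\frac{N}{T}(2\sqrt N)^2\big)=H_N+o(1)$. Cauchy–Schwarz in $t$ gives $|E_TY_{S_N}|^2\le E_T[X]\,E_T[Z_{S_N}]$, so $E_T[X]\ge H_N+o(1)$, and $H_N\ge\log(N+1)\ge L/8$. $\square$

## 2. Moments of order between 0 and 1

Now replace $X$ by $X^q$ with $0\le q\le1$. For $q=0$ there is nothing to prove, and $q=1$ is Proposition 1. In between, Jensen's inequality would allow $E_T[X^q]$ to be as large as $(E_TX)^q$, but the truth is smaller. Harper (2019) proved that uniformly for all large $T$ and all $0\le q\le1$,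
$$E_T[X^q]\ll\Big(\frac{L}{1+(1-q)\sqrt n}\Big)^q .\tag{3}$$
For fixed $q<1$ the right side has order $\mu^q=(L/\sqrt n)^q$, and it changes to $L^q$ when $1-q$ is of order $1/\sqrt n$. The slides "Multiplicative chaos in number theory" (http://www.dima.unige.it/ant/symposium/slides/harper.pdf) pose the problem of a matching lower bound: prove or disprove that (3) holds with $\gg$. The answer is that it does.

**Theorem 2.** There are absolute $c>0,T_0$ such that for all $T\ge T_0$ and $0\le q\le1$: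
$$E_T[X^q]\ge c\Big(\frac{L}{1+(1-q)\sqrt n}\Big)^q .\tag{4}$$

Together with (3), $E_T[X^q]\asymp\big(\frac{L}{1+(1-q)\sqrt n}\big)^q$ uniformly for $0\le q\le1$.

**Theorem 3.** There are absolute $c,C,\lambda_1,\varepsilon,\Lambda>0$ such that for $T$ large:

1. $P_T(X\ge c\mu)\ge c$.
2. For $\lambda_1\le\lambda\le e^{\sqrt n}$: $c\mu\log\lambda\le E_T[X\mathbf 1_{X\le\lambda\mu}]\le C\mu\log\lambda$.
3. For $\lambda_1\le\lambda\le e^{\sqrt n/2}$ there is $s\in[\lambda^\varepsilon,\lambda^\Lambda]$ with $P_T(X>s\mu)\ge c/s$.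

Everything is unconditional. Harper's bound (3) is used only for $q<\frac23$ in Theorem 2, and in Theorem 3.

What changes when $q<1$? Cauchy–Schwarz in $t$ must be replaced by Hölder's inequality, and then a higher moment of $Z_A$ enters.

## 3. Hölder's inequality and the size of $E_T[Z^2]$

**Lemma 4.** For every finite trigonometric sum $A$ and $\frac23\le q\le1$,
$$|E_TY_A|^{2q}\le E_T[X^q]\,(E_TZ_A)^{3q-2}\,(E_TZ_A^2)^{1-q}.\tag{5}$$

*Proof.* Let $p=\frac q{2q-1}\in[1,2]$. Hölder with exponents $2q$ and $\frac{2q}{2q-1}$, applied to $|Y_A|\le X^{1/2}Z_A^{1/2}$, gives $|E_TY_A|^{2q}\le E_T[X^q]\,(E_TZ_A^p)^{2q-1}$. Writing $Z^p=Z^{2-p}(Z^2)^{p-1}$, Hölder again gives $E_TZ_A^p\le(E_TZ_A)^{2-p}(E_TZ_A^2)^{p-1}$. Finally $(2-p)(2q-1)=3q-2\ge0$ and $(p-1)(2q-1)=1-q$. $\square$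

The sensible first attempt is to use $A=S_N$ again in (5). We know $E_TY_{S_N}\asymp E_TZ_{S_N}\asymp L$. But the second moment is too large:
$$E_T[Z_{S_N}^2]\ge cL^3 .$$
To see this, write $E_T[Z_{S_N}^2]=\iint E_T|S_N(t+h)S_N(t+h')|^2\,dh\,dh'$ and keep only $|h-h'|\le1/L$, a set of measure at least $1/L$. Here $S_N(t+h)S_N(t+h')=\sum_m a_m m^{-1/2-it}$ with $a_m=m^{-ih}\sum_{kl=m;\,k,l\le N}l^{i(h-h')}$. Since $|h-h'|\log l\le\frac18$, each summand has real part at least $0.9$, so $|a_m|\ge0.9\,d(m)$ for $m\le N$, where $d$ is the divisor function. By (2) the off-diagonal terms are $\ll\frac{N^2}T(2\sqrt N)^4=o(1)$, hence $E_T|S_N(t+h)S_N(t+h')|^2\ge0.8\sum_{m\le N}d(m)^2/m+o(1)$. Let $d_4(m)$ count the factorizations of $m$ into four ordered factors. Then $d_4(m)=\sum_{e^2f=m}d(f)^2$. Both sides are multiplicative, and for $m=p^\alpha$ the claim is $\binom{\alpha+3}3=\sum_{0\le i\le\alpha/2}(\alpha-2i+1)^2$, which follows by induction from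 $\binom{\alpha+3}3-\binom{\alpha+1}3=(\alpha+1)^2$. So
$$\Big(\sum_{k\le N^{1/4}}\frac1k\Big)^4\le\sum_{m\le N}\frac{d_4(m)}m\le\Big(\sum_{e\ge1}\frac1{e^2}\Big)\sum_{f\le N}\frac{d(f)^2}f ,$$
and the left side is $\ge cL^4$. Multiplying by the measure $1/L$ gives $cL^3$.

With $E_TY,E_TZ\asymp L$ and $E_TZ^2\ge cL^3$, inequality (5) can give at best $E_T[X^q]\ge cL^{2q-(3q-2)-3(1-q)}=cL^{2q-1}$. At $q=\frac23$ this is $L^{1/3}$, while we want $(L/\sqrt n)^{2/3}$. The loss is a power of $L$, and it comes from pairs $h,h'$ that are very close together.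

## 4. A Gaussian walk, and what a barrier does to it

A toy computation shows how to change $A$. (This section is heuristic; the proof starts in Section 5.) Pretend that $n$ is an integer. In place of $S_N$ think of an Euler product $\exp\big(\sum_pp^{-1/2-iu}\big)$, and group the primes into $n$ blocks according to $\log p\in(e^{j-1},e^j]$. Each block has $\sum1/p\approx1$, and the real part of its sum behaves like a variable $x_j\sim N(0,\frac12)$, independent for different $j$. Then $|A|^2=e^{2\sum x_j}$.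

Since $\mathbb Ee^{sx_j}=e^{s^2/4}$, we have $\mathbb Ee^{2x_j}=e$ and $\mathbb E|A|^2=e^n=L$. Completing the square, $e^{2x-x^2}=e\cdot e^{-(x-1)^2}$: weighting by $e^{2x_j}$ turns $w_j=x_j-1$ into a centered Gaussian of variance $\frac12$. So the mass of $\mathbb E|A|^2$ lives on paths $W_k=\sum_{j\le k}w_j$ that look like a centered random walk.

Two points with $|h-h'|\approx e^{-J}$ see the same $x_j$ for $j\le J$, because $\cos(|h-h'|\log p)\approx1$ there, and essentially independent ones for $j>J$. As $\mathbb Ee^{4x_j}=e^4$,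
$$\mathbb E|A(h)|^2|A(h')|^2\approx e^{4J}e^{2(n-J)}=e^{2n+2J},$$
and after multiplying by the measure $e^{-J}$ of such pairs we get $e^{2n+J}$. The scale $J=n$ dominates and gives $L^3$, as found above. The factor $e^{4J}$ comes from $x_j\approx2$, that is, from paths with $W_J\approx J$. These are atypical for the measure that matters in $\mathbb E|A|^2$.

So forbid them: multiply $A$ by the indicator that $W_J\le\beta_J$ for all $J$. On this event $1\le e^{2(\beta_J-W_J)}$, hence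
$$\mathbb E\big[e^{4\sum_{j\le J}x_j}\mathbf 1_{W_J\le\beta_J}\big]\le e^{2\beta_J+2J}\,\mathbb Ee^{2\sum_{j\le J}x_j}=e^{3J+2\beta_J},$$
and the scale $J$ now contributes $e^{-J}e^{2(n-J)}e^{3J+2\beta_J}=e^{2n+2\beta_J}$. The growth in $J$ is gone. Two refinements give the right power of $n$. If $\beta_J=a-K\log J$, the sum over $J$ converges. And after level $J$ both walks must stay below the barrier, which costs about $(n-J)^{-1/2}$ each. In total one expects $E_TZ^2\lesssim L^2e^{2a}/n$. The first moments are multiplied by the probability that a centered walk of $n$ steps stays below $a$, which is of order $a/\sqrt n$. At $q=\frac23$ with $a$ constant, (5) then gives $E_T[X^{2/3}]^3\gtrsim(L/\sqrt n)^4/(L^2/n)=\mu^2$, which is what we want.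

One difficulty remains: $A$ must be a short trigonometric polynomial, or we cannot compute anything with $\zeta$. The indicator must therefore be replaced by a polynomial imitation of itself.

## 5. Three moment bounds and the deduction of Theorem 2

**Proposition 5.** There are absolute constants $A_0\ge1$, $c,C,T_0$ such that for $T\ge T_0$ and $A_0\le a\le A_0+\sqrt n$ there is a finite trigonometric sum $A$ such that, with $Y=Y_A$ and $Z=Z_A$,
$$|E_TY|\ge cL\frac a{\sqrt n},\qquad E_TZ\le CL\frac a{\sqrt n},\qquad E_TZ^2\le CL^2\frac{e^{2a}}n .\tag{6}$$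

**Deduction of Theorem 2 for $\frac23\le q\le1$.** Take $a=A_0+\min(\frac1{1-q},\sqrt n)$, which is in the allowed range. Insert (6) into (5). The powers of $L$ add up to $2q-(3q-2)-2(1-q)=q$, so
$$E_T[X^q]\ge cL^q\Big(\frac a{\sqrt n}\Big)^{2-q}n^{1-q}e^{-2a(1-q)}=cL^q\Big(\frac a{\sqrt n}\Big)^qa^{2-2q}e^{-2a(1-q)} .$$
Here $a\ge1$ and $a(1-q)\le A_0+1$, so the last two factors are bounded below. Also $\frac a{\sqrt n}\ge\min\big(\frac1{(1-q)\sqrt n},1\big)\ge\frac1{1+(1-q)\sqrt n}$. This is (4). The choice $a\approx\frac1{1-q}$ keeps $e^{-2a(1-q)}$ harmless.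

**Deduction of Theorem 2 for $0\le q<\frac23$.** We interpolate. Write $\frac23=\theta q+(1-\theta)\frac34$, so $\theta=\frac{1/12}{3/4-q}\in[\frac19,1]$. Hölder gives
$$E_TX^{2/3}\le(E_TX^q)^\theta(E_TX^{3/4})^{1-\theta}.$$
The case just proved gives $E_TX^{2/3}\ge c\mu^{2/3}$, and (3) gives $E_TX^{3/4}\le C\mu^{3/4}$. Hence $(E_TX^q)^\theta\ge c\mu^{2/3-\frac34(1-\theta)}=c\mu^{\theta q}$. Taking $c\le1$, $E_TX^q\ge c^{1/\theta}\mu^q\ge c^9\mu^q$. Since $1+(1-q)\sqrt n\ge\frac13\sqrt n$, this implies (4). $\square$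

It remains to prove Proposition 5, in Sections 6 to 10.

## 6. A short polynomial imitating an Euler product below a barrier

**Parameters.** Fix $K=13$. Choose in this order: a large integer $j_0$, a large integer $b$, a large $A_0$ (in terms of $j_0$), and then $T$ large in terms of all these. The estimates used to choose these parameters involve constants that do not depend on them. Once chosen they are absolute, and constants in the final bounds may depend on them. Put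
$$m=\lfloor n-12\log n\rfloor,\qquad n_1=\lfloor n\rfloor-b,$$
so $m<n_1$, and for $j_0<j\le n_1$
$$\mathcal P_j=\{p:\ e^{j-1}<\log p\le e^j\},\qquad v_j=\sum_{p\in\mathcal P_j}\frac1p,\qquad G_j(u)=\sum_{p\in\mathcal P_j}p^{-1/2-iu}.$$
For example, the formula for $\mathcal P_j$ with $j=1$ gives the primes $3,5,7,11,13$, and $v_1=0.844\ldots$. In general write $\pi(x)=\mathrm{li}(x)+\mathcal R(x)$ with $\mathcal R(x)\ll x/\log^3x$ (prime number theorem with error term). Partial summation gives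
$$v_j=\int\frac{dx}{x\log x}+\Big[\frac{\mathcal R(x)}x\Big]+\int\frac{\mathcal R(x)}{x^2}dx=1+O(e^{-2j}),$$
all over $(\exp(e^{j-1}),\exp(e^j)]$. For $j_0$ large, $v_j\in[0.9,1.1]$. Put $V_k=\sum_{j_0<j\le k}v_j=k-j_0+O(1)$ and $V=V_{n_1}$. Then $e^V\asymp L$.

**Low blocks, $j_0<j\le m$: a polynomial times a soft cut-off.** We want to detect where $\mathrm{Re}\,G_j$ is. A sharp indicator is far from polynomial, but a narrow Gaussian is close to one. Let $\tau_j=1/j$ and let $\phi_\tau$ be the $N(0,\tau^2)$ density. For an interval $I$, $\int_I\phi_\tau(y-x)\,dy$ is the probability that $x$ plus an independent $N(0,\tau^2)$ error lies in $I$: a softened $\mathbf 1_I(x)$. For $I=(-\infty,0]$ it equals $\frac12$ at $x=0$ and about $0.977$ at $x=-2\tau$. Put $\Xi=n^3$, $R=\lfloor n^{10}\rfloor$. For $y\in\mathbb R$ and $z\in\mathbb C$ let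
$$\Psi_{j,y}(z)=e^z\phi_{\tau_j}(y-\mathrm{Re}\,z)=\frac1{2\pi}\int_{\mathbb R}e^{-\tau_j^2\xi^2/2+i\xi y}\,e^{z-i\xi\,\mathrm{Re}\,z}\,d\xi,$$
$$B_{j,y}(z)=\frac1{2\pi}\int_{-\Xi}^{\Xi}e^{-\tau_j^2\xi^2/2+i\xi y}\sum_{r\le R}\frac{(z-i\xi\,\mathrm{Re}\,z)^r}{r!}\,d\xi .$$
$B$ is obtained from $\Psi$ by truncating the Fourier integral and then the Taylor series. It is a polynomial in $z,\bar z$ of degree at most $R$.

**Top blocks, $m<j\le n_1$: no cut-off.** Degree $n^{10}$ is too expensive for the largest primes, so there we use only a truncated exponential: $D_j=\lceil e^{(n-j)/2}\rceil$ and $Q_j(z)=\sum_{r\le D_j}z^r/r!$.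

**Barrier.** For $y=(y_j)_{j_0<j\le m}$ let $w_j=y_j-v_j$, $W_k=\sum_{j_0<j\le k}w_j$ and $\beta_k=a-K\log k$, which decreases in $k$ and is at most $a$. Let
$$\Omega=\{y:\ |w_j|\le j,\ W_j\le\beta_j\ \ (j_0<j\le m)\},$$
$$A(u)=\int_\Omega\ \prod_{j_0<j\le m}B_{j,y_j}(G_j(u))\,dy\ \prod_{m<j\le n_1}Q_j(G_j(u)).\tag{7}$$
Below, products over $j\le m$ mean $j_0<j\le m$.

**Size of $A$.** This step checks that $A$ is short enough for $\zeta$. Expand all products: $A(u)=\sum c(m_1,m_2)(m_2/m_1)^{iu}$, where factors $p^{-iu}$ contribute to $m_1$ and factors $p^{iu}$ to $m_2$. Let $N$ be the maximum of all $m_1,m_2$ that occur, and $\|A\|_1$ the sum of the absolute values of the coefficients. We claim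
$$N\le T^{1/50},\qquad\|A\|_1\le T^{1/50}.\tag{8}$$
Block $j$ supplies at most $R$ (low) or $D_j$ (top) primes, each at most $\exp(e^j)$, so
$$N\le\exp\Big(\sum_{j\le m}e^jR+\sum_{m<j\le n_1}e^jD_j\Big).$$
As $e^m\le e^nn^{-12}$, the first sum is $\le2e^mn^{10}\le2e^nn^{-2}$. As $D_j\le2e^{(n-j)/2}$, the second is $\le2e^n\sum_{j\le n_1}e^{-(n-j)/2}\le6e^{n-b/2}\le e^n/100$ for $b$ large, because $n-n_1\ge b$. Since $e^n=\log T$, the first bound in (8) follows.

For the second, $\Sigma_j=\sum_{\mathcal P_j}p^{-1/2}$ satisfies $1\le\Sigma_j\le\exp(e^j)$: there are at most $\exp(e^j)$ terms, each at most $1$, and $\Sigma_j\ge v_j\exp(e^{j-1}/2)\ge1$. The coefficient sum of $(G_j-i\xi\frac{G_j+\overline{G_j}}2)^r$ is at most $((1+|\xi|)\Sigma_j)^r$, and $\sum_{r\le R}x^r/r!\le ex^R$ for $x\ge1$. So $B_{j,y}(G_j)$ has coefficient sum at most $e\,\Xi(1+\Xi)^R\exp(e^jR)$, and $Q_j(G_j)$ at most $e\exp(e^jD_j)$. Finally $\mathrm{vol}(\Omega)\le\prod2j\le(2n)^n$.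 Hence
$$\|A\|_1\le(2n)^n\big(e\,\Xi(1+\Xi)^R\big)^ne^n\exp\Big(\sum_{j\le m}e^jR+\sum_{m<j\le n_1}e^jD_j\Big)\le T^{1/50},$$
since the logarithm of the product of the first three factors is $\ll n^{11}\log n=o(e^n)$.

## 7. Passing to random multiplicative functions

**Definition.** Let $f(p)$, $p$ prime, be independent and uniform on the unit circle, and extend $f$ completely multiplicatively to the positive integers. Write $\mathbb E,\mathbb P$ for this model.

By unique factorization $\mathbb E f(r)\overline{f(s)}=\mathbf 1_{r=s}$. For example $\mathbb E f(6)\overline{f(2)f(3)}=1$, $\mathbb Ef(4)\overline{f(3)}=\mathbb E[f(2)^2]\,\mathbb E[\overline{f(3)}]=0$ and $\mathbb E|f(2)+f(3)|^2=2$. By (2) the functions $k^{-it}$ on $[T,2T]$ imitate $f(k)$ as long as only small $k$ occur. Let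
$$G_j^{(h)}=\sum_{p\in\mathcal P_j}f(p)p^{-1/2-ih},\quad G_j=G_j^{(0)},\quad F_j=\prod_{p\in\mathcal P_j}(1-f(p)p^{-1/2})^{-1},\quad F=\prod_{j_0<j\le n_1}F_j,$$
and let $\mathcal A(h)$ be $A$ with each $G_j(u)$ replaced by $G_j^{(h)}$.

**Lemma 6.** Uniformly for $|h|,|h'|\le\frac12$:

(a) $E_T|A(t+h)|^2=\mathbb E|\mathcal A(0)|^2+O(T^{-1/2})$ and $E_T|A(t+h)|^2|A(t+h')|^2=\mathbb E|\mathcal A(h)|^2|\mathcal A(h')|^2+O(T^{-1/2})$.

(b) $E_T\,\zeta(\frac12+it+ih)\overline{A(t+h)}=\mathbb E[F\,\overline{\mathcal A(0)}]+O(T^{-1/3})$.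

*Proof.* (a) Expanding, each term is a coefficient (times a phase of modulus 1 that depends on $h,h'$) times $(r/s)^{it}$, where $r,s$ are products of the $m_1,m_2$ that occur. In the model the same term carries $\overline{f(r)}f(s)$. The terms with $r=s$ give exactly the random expectation. In the second formula $r,s\le N^4$, so for $r\ne s$ we have $|\log(r/s)|\ge N^{-4}$, and the off-diagonal total is $\le\frac2TN^4\|A\|_1^4\ll T^{-1/2}$ by (8). For the first formula use $N^2,\|A\|_1^2$. Also $\mathbb E|\mathcal A(h)|^2=\mathbb E|\mathcal A(0)|^2$, as $(f(p)p^{-ih})_p$ has the law of $(f(p))_p$.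

(b) Use (1). Its error contributes $\ll T^{-1/2}\|A\|_1$. The remaining terms are $\overline{c(m_1,m_2)}\,k^{-1/2}(m_1/(km_2))^{i(t+h)}$ with $k\le10T$. Those with $km_2=m_1$ have $k\le N$, and they sum to $\sum\overline{c(m_1,m_2)}k^{-1/2}\mathbf 1_{km_2=m_1}$. This equals $\mathbb E[F\overline{\mathcal A(0)}]$: such $k$ are composed of block primes, and $F=\sum f(k)k^{-1/2}$ over all $k$ composed of block primes (convergent in $L^2$, as $\sum1/k$ over these $k$ is $\prod(1-1/p)^{-1}<\infty$). For $r=km_2\ne s=m_1$, either $r\ge2s$ or $r\le s/2$, and $|\log(r/s)|\ge\log2$, or else $|\log(r/s)|\ge\frac1{2s}\ge\frac1{2N}$. These terms contribute $\ll\frac NT\sum_{k\le10T}k^{-1/2}\|A\|_1\ll NT^{-1/2}\|A\|_1\ll T^{-1/3}$. $\square$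

From now on everything takes place in the random model, where blocks are independent.

## 8. One block at a time

Write $\|\cdot\|_r$ for the $L^r$ norm, $X_j=\mathrm{Re}\,G_j^{(h)}$, $X_j'=\mathrm{Re}\,G_j^{(h')}$, $\delta=|h-h'|\in(0,1]$ and $c_j=c_j(\delta)=\sum_{p\in\mathcal P_j}\frac{\cos(\delta\log p)}p$. Quantities that involve only one point do not depend on $h$.

**Step 1: moments of $G_j$.** These control all truncations. Grouping equal products, $G_j^r=\sum_k\frac{r!}{\prod\alpha_p!}f(k)k^{-1/2}$ over $k=\prod p^{\alpha_p}$ with $\sum\alpha_p=r$. By orthogonality,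
$$\mathbb E|G_j|^{2r}=\sum_k\Big(\frac{r!}{\prod\alpha_p!}\Big)^2\frac1k\le r!\sum_k\frac{r!}{\prod\alpha_p!}\frac1k=r!\,v_j^r .$$
As $(2r)!\le4^rr!^2$, this gives
$$\|G_j^r\|_4\le\big((2r)!\,v_j^{2r}\big)^{1/4}\le2^r(r!)^{1/2},\qquad\|e^{|G_j|}\|_4\le\sum_r\frac{2^r}{\sqrt{r!}}\le C.\tag{9}$$
For $\alpha,\beta\in\mathbb C$ we have $\mathbb Ee^{\alpha f(p)+\beta\overline{f(p)}}=\sum_k(\alpha\beta)^k/k!^2$. In $sX_j+s'X_j'$ the coefficient of $f(p)$ is $\frac12p^{-1/2}(sp^{-ih}+s'p^{-ih'})$, and that of $\overline{f(p)}$ is $\frac12p^{-1/2}(sp^{ih}+s'p^{ih'})$. Multiplying, for $s,s'\in\mathbb C$,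
$$\mathbb Ee^{sX_j+s'X_j'}=\prod_{p\in\mathcal P_j}\sum_k\frac{\omega_p^k}{k!^2},\qquad\omega_p=\frac{s^2+s'^2+2ss'\cos(\delta\log p)}{4p}.\tag{10}$$
As $\sum_k\omega^k/k!^2\le e^\omega$ for $\omega\ge0$, and by Cauchy–Schwarz for the last bound,
$$\mathbb Ee^{2X_j}\le e^{v_j},\qquad\mathbb Ee^{2X_j+2X_j'}\le e^{2v_j+2c_j},\qquad\mathbb Ee^{X_j+X_j'}\le e^{v_j}.\tag{11}$$

**Step 2: replacing $B$ by $\Psi$.** For $j\le m$ we have $\tau_j\ge1/n$. Split $\Psi-B$ into the range $|\xi|>\Xi$, where $|e^{z-i\xi\mathrm{Re}z}|\le e^{|z|}$ and $\int_{|\xi|>\Xi}e^{-\tau_j^2\xi^2/2}d\xi\le\frac2{\tau_j^2\Xi}e^{-\tau_j^2\Xi^2/2}\le Ce^{-n^4/2}$, and the Taylor tail on $|\xi|\le\Xi$, where $|z-i\xi\,\mathrm{Re}z|\le(1+|\xi|)|z|\le2n^3|z|$. By (9),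
$$\|B_{j,y}(G_j)-\Psi_{j,y}(G_j)\|_4\le Ce^{-n^4/2}\|e^{|G_j|}\|_4+n^3\sum_{r>R}\frac{(2n^3)^r2^r(r!)^{1/2}}{r!}\le e^{-n^3},\tag{12}$$
because $r!\ge(r/e)^r$ gives $(4n^3)^r/\sqrt{r!}\le(4\sqrt e\,n^3r^{-1/2})^r\le e^{-r}$ for $r>R$. Also $\|\Psi_{j,y}(G_j)\|_4\le Cn$, as $\phi_{\tau_j}\le n$; hence $\|B_{j,y}(G_j)\|_4\le Cn$.

Now fix $y^{(1)},\dots,y^{(4)}\in\Omega$ and let $b_j$ be the expectation of a product of four factors, each of the form $B_{j,y_j^{(l)}}$ or its conjugate, evaluated at $G_j^{(h)}$ or $G_j^{(h')}$. Let $\psi_j$ be the same with $\Psi$. Exchanging one factor at a time and using Hölder, $|b_j-\psi_j|\le4e^{-n^3}(Cn)^3$, and $|b_j|,|\psi_j|\le(Cn)^4$. Exchanging one block at a time, $|\prod_jb_j-\prod_j\psi_j|\le4n(Cn)^{4n}e^{-n^3}$. Integrating over $\Omega^4$, of volume at most $(2n)^{4n}$, and multiplying by the top factors, which are at most $e^{Cn}$ by Step 3, the total error is at most $e^{-n^3/2}$. The same holds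 for two factors and $\Omega^2$.

**Step 3: top blocks, $m<j\le n_1$.** Here $D_j\ge e^{b/2}$ is large. Three facts are needed.

First, $\mathbb E[F_j\overline{f(k)}]=k^{-1/2}$ for $k$ composed of primes of $\mathcal P_j$. Summing over $r$-tuples of primes, $\mathbb E[F_j\overline{G_j^r}]=v_j^r$, so
$$\mathbb E[F_j\overline{Q_j(G_j)}]=\sum_{r\le D_j}\frac{v_j^r}{r!}\ge e^{v_j}(1-e^{-D_j}).$$
Second, $G_j^r$ and $G_j^s$ are orthogonal for $r\ne s$, so truncation only lowers the second moment: $\mathbb E|Q_j(G_j)|^2\le\mathbb E|e^{G_j}|^2=\mathbb Ee^{2X_j}\le e^{v_j}$.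

Third, by (9), $\|Q_j(G_j)-e^{G_j}\|_4\le\sum_{r>D_j}2^r/\sqrt{r!}\le e^{-D_j}$. Exchanging factors one at a time by Hölder, and using (11) and $e^{2v_j+2c_j}\ge1$ (as $|c_j|\le v_j$),
$$\mathbb E|Q_j(G_j^{(h)})|^2|Q_j(G_j^{(h')})|^2\le e^{2v_j+2c_j}+Ce^{-D_j}\le e^{2v_j+2c_j}(1+Ce^{-D_j}).$$
Since $\sum_je^{-D_j}\le\sum_{l\ge b}e^{-e^{l/2}}$ is small, the products over $j$ of the error factors are $\asymp1$. In particular the product of all top factors is at most $e^{Cn}$, as Step 2 required.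

**Step 4: low blocks, one point.** We show that each block really behaves like a Gaussian step. Let $\sigma_j^2=\frac{v_j}2+\tau_j^2\in[0.45,0.6]$ and let $\gamma_j$ be the $N(0,\sigma_j^2)$ density. The claim is: for $j_0<j\le m$, $|w|\le j$, $y=v_j+w$,
$$\mathbb E[F_j\overline{\Psi_{j,y}(G_j)}]=e^{v_j}\gamma_j(w)(1+\vartheta),\quad\mathbb E[e^{2X_j}\phi_{\tau_j}(y-X_j)]=e^{v_j}\gamma_j(w)(1+\vartheta'),\quad|\vartheta|,|\vartheta'|\le e^{-j}.\tag{13}$$
By the Fourier formula for $\phi_{\tau_j}$ both expectations equal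
$$\frac1{2\pi}\int e^{-\tau_j^2\xi^2/2-i\xi y}M(\xi)\,d\xi,\qquad M(\xi)=\mathbb E[F_je^{\overline{G_j}+i\xi X_j}],\ \text{ resp. }\ M(\xi)=\mathbb Ee^{(2+i\xi)X_j}.$$
In both cases $|M|\le C$; for the first use Cauchy–Schwarz and $\mathbb E|F_j|^2=\prod_{\mathcal P_j}(1-\frac1p)^{-1}\le C$.

Let $\Theta_j=\exp(e^{j-1}/16)$ and let $|\xi|\le\Theta_j$. Since $p>\exp(e^{j-1})=\Theta_j^{16}$, the quantity $(1+|\xi|)^2/p$ is small. In the second case (10) with $s=2+i\xi$, $s'=0$ gives the factor $1+\frac{(1+i\xi/2)^2}p+O(\frac{(1+|\xi|)^4}{p^2})$ at $p$. In the first case put $\alpha=\frac{i\xi}2$, $\beta=1+\frac{i\xi}2$. The factor at $p$ is $\mathbb E\big[(1-fp^{-1/2})^{-1}e^{\alpha fp^{-1/2}}e^{\beta\bar fp^{-1/2}}\big]$ with $f=f(p)$. Matching the coefficient of $f^k$ with that of $\bar f^k$, it equals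
$$\sum_k\frac{\beta^k}{k!\,p^k}\sum_{r\le k}\frac{\alpha^r}{r!}=1+\frac{\beta(1+\alpha)}p+O\Big(\frac{(1+|\xi|)^4}{p^2}\Big),$$
since $\sum_{r\le k}|\alpha|^r/r!\le\sum_{r\le k}\binom kr|\alpha|^r=(1+|\alpha|)^k$. As $\beta(1+\alpha)=(1+i\xi/2)^2$, in both cases the factor is $\exp\big(\frac{(1+i\xi/2)^2}p+O(\frac{(1+|\xi|)^4}{p^2})\big)$. Now $\sum_{\mathcal P_j}p^{-2}\le2e^{-e^{j-1}}$ and $\Theta_j^4=e^{e^{j-1}/4}$, so
$$M(\xi)=e^{v_j(1+i\xi/2)^2}\big(1+O(e^{-e^{j-1}/2})\big)\qquad(|\xi|\le\Theta_j),$$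
and $|e^{v_j(1+i\xi/2)^2}|=e^{v_j(1-\xi^2/4)}\le C$ for all $\xi$. The range $|\xi|>\Theta_j$ contributes $O(j^2e^{-\Theta_j^2/(2j^2)})$, both for $M$ and for the main term. The exponent of the complete main term is $-\tau_j^2\xi^2/2-i\xi y+v_j(1+i\xi-\xi^2/4)=v_j-\sigma_j^2\xi^2/2-i\xi(y-v_j)$, so it inverts to $e^{v_j}\gamma_j(y-v_j)$. The additive error is therefore $O(j\,e^{-e^{j-1}/2})$. This is at most $e^{-j}e^{v_j}\gamma_j(w)$, because $\gamma_j(w)\ge ce^{-2j^2}$ for $|w|\le j$ and $j>j_0$ is large. This proves (13).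

We need the first formula for $B$ itself. By (12), $|\mathbb E[F_j\overline{B_{j,y}(G_j)}]-\mathbb E[F_j\overline{\Psi_{j,y}(G_j)}]|\le\|F_j\|_2e^{-n^3}\le Ce^{-n^3}$, while $\gamma_j(w)\ge ce^{-2n^2}$. Hence
$$\mathbb E[F_j\overline{B_{j,y}(G_j)}]=e^{v_j}\gamma_j(w)(1+\vartheta''),\qquad|\vartheta''|\le2e^{-j}.\tag{14}$$
This number is real: substituting $\xi\to-\xi$ gives $\overline{B_{j,y}(z)}=B_{j,y}(\bar z)$, so complex conjugation amounts to replacing $f$ by $\bar f$, which has the same law. Being real and within a factor $1\pm2e^{-j}$ of a positive number, it is positive.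

**Step 5: $c_j$ is small beyond the scale of separation.** Put $J=J(\delta)=\max(j_0,\lceil\log\frac1\delta\rceil+10)$. We show
$$|c_j|\le\tfrac1{100}e^{-(j-J)}\qquad(J<j\le n_1).\tag{15}$$
With $\eta(x)=\cos(\delta\log x)/x$ we have $|\eta|\le1/x$ and, as $\delta\le1$, $|\eta'|\le2/x^2$. Partial summation and the substitution $u=\log x$ give
$$c_j=\int\frac{\eta(x)}{\log x}dx+\big[\eta\mathcal R\big]-\int\eta'\mathcal R\,dx=\int_{e^{j-1}}^{e^j}\cos(\delta u)\frac{du}u+O(e^{-3j})+O(e^{-2j}).$$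
By the second mean value theorem the last integral is at most $\frac2{\delta e^{j-1}}\le2e^{-9}e^{-(j-J)}$ in absolute value, as $\delta\ge e^{10-J}$. Also $e^{-2j}\le e^{-j_0}e^{-(j-J)}$. Now take $j_0$ large.

**Step 6: low blocks, two points.** Put
$$\kappa_j(y,y')=\mathbb E\big[e^{2X_j+2X_j'}\phi_{\tau_j}(y-X_j)\phi_{\tau_j}(y'-X_j')\big]\ge0 .$$
Beyond the scale $J$ the two points should decouple. The claim is: for $J<j\le m$, $|w|,|w'|\le j$, $y=v_j+w$, $y'=v_j+w'$,
$$\kappa_j(y,y')\le(1+C|c_j|+Ce^{-j})\,e^{2v_j}\,g_j(w)g_j(w'),\tag{16}$$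
where $g_j$ is the $N(0,s_j^2)$ density for some $s_j^2\in[\frac14,1]$ (which may depend on $\delta$).

As in Step 4, $\kappa_j=\frac1{4\pi^2}\iint e^{-\tau_j^2(\xi^2+\xi'^2)/2-i\xi y-i\xi'y'}M(\xi,\xi')\,d\xi\,d\xi'$ with $M(\xi,\xi')=\mathbb Ee^{(2+i\xi)X_j+(2+i\xi')X_j'}$ and $|M|\le\mathbb Ee^{2X_j+2X_j'}\le C$. For $|\xi|,|\xi'|\le\Theta_j$ the numbers $\omega_p$ in (10) are small, the factor at $p$ is $e^{\omega_p+O(\omega_p^2)}$, and $|\omega_p|^2\ll\Theta_j^4/p^2$. So $M=e^{\mathcal E}(1+O(e^{-e^{j-1}/2}))$ with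
$$\mathcal E=\tfrac14\big(v_j(s^2+s'^2)+2c_jss'\big)\Big|_{s=2+i\xi,\,s'=2+i\xi'}=2v_j+2c_j+i(v_j+c_j)(\xi+\xi')-\tfrac{v_j}4(\xi^2+\xi'^2)-\tfrac{c_j}2\xi\xi' .$$
As $|c_j|\le v_j$, $|e^{\mathcal E}|\le C$ everywhere. The error inside $|\xi|,|\xi'|\le\Theta_j$ is thus $O(e^{-e^{j-1}/2})\iint e^{-\tau_j^2(\xi^2+\xi'^2)/2}=O(j^2e^{-e^{j-1}/2})$. The range $\max(|\xi|,|\xi'|)>\Theta_j$ contributes $O(j^3e^{-\Theta_j^2/(2j^2)})=O(e^{-e^{j-1}})$, both for $M$ and for $e^{\mathcal E}$. Inverting $e^{\mathcal E}$,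
$$\kappa_j=e^{2v_j+2c_j}\mathcal N(w,w')+O(j^2e^{-e^{j-1}/2}),$$
where $\mathcal N$ is the Gaussian density with mean $(c_j,c_j)$, variances $\sigma_j^2$ and covariance $c_j/2$.

Put $\rho=c_j/(2\sigma_j^2)$. As $2\sigma_j^2\ge v_j$, (15) gives $|\rho|\le|c_j|/v_j\le\frac1{10}$. The covariance matrix has eigenvalues $\sigma_j^2(1\pm\rho)$, so it lies between $\sigma_j^2(1-|\rho|)I$ and $\sigma_j^2(1+|\rho|)I$. On $|w|,|w'|\le j$ the lower bound gives $\mathcal N\ge ce^{-3(j+1)^2}$, so the additive error is at most a relative error $e^{-j}$. The upper bound gives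
$$\mathcal N\le\frac1{2\pi\sigma_j^2\sqrt{1-\rho^2}}\exp\Big(-\frac{(w-c_j)^2+(w'-c_j)^2}{2\sigma_j^2(1+|\rho|)}\Big).$$
Since $2|wc_j|\le|c_j|(w^2+1)$, we have $(w-c_j)^2\ge(1-|c_j|)w^2-|c_j|$. Put $s_j^2=\sigma_j^2(1+|\rho|)/(1-|c_j|)$, which lies in $[\frac14,1]$. Then
$$\mathcal N\le\frac{1+|\rho|}{(1-|c_j|)\sqrt{1-\rho^2}}\,e^{C|c_j|}\,g_j(w)g_j(w')\le(1+C|c_j|)g_j(w)g_j(w').$$
With $e^{2c_j}\le1+C|c_j|$ this proves (16).

Finally, for every low block (also $j\le J$) the barrier trick of Section 4 is encoded in an integral. As $\int\phi_\tau(y-x)e^{-y}dy=e^{-x+\tau^2/2}$, (11) gives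
$$\iint\kappa_j(y,y')e^{-(y-v_j)-(y'-v_j)}dy\,dy'=e^{2v_j+\tau_j^2}\,\mathbb Ee^{X_j+X_j'}\le e^{3v_j+\tau_j^2},\qquad\iint\kappa_j\,dy\,dy'\le e^{2v_j+2c_j}.\tag{17}$$

## 9. Gaussian walks that stay below a barrier

We recall Harris' inequality: if $w_1,\dots,w_M$ are independent and $\varphi,\chi$ are both nonincreasing in each variable (and the expectations exist), then $\mathbb E[\varphi\chi]\ge\mathbb E[\varphi]\,\mathbb E[\chi]$. For $M=1$ take an independent copy $w'$ of $w$ in $\mathbb E[(\varphi(w)-\varphi(w'))(\chi(w)-\chi(w'))]\ge0$; the general case follows by conditioning, one variable at a time.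

As an example of the events to be estimated, for two independent steps of equal variance $\mathbb P(w_1\le0,\ w_1+w_2\le0)=\frac14+\frac1{2\pi}\arcsin\frac1{\sqrt2}=\frac38$, more than the $\frac14$ that independence of the two events would give.

**Lemma 7.** Let $w_1,\dots,w_M$ be independent centered Gaussians with variances in $[\frac14,1]$, $U_k=\sum_{l\le k}w_l$, $x\ge0$. Then $\mathbb P(U_k\le x\ \forall k\le M)\le C(1+x)/\sqrt M$.

*Proof.* Let $\mathcal S$ be the event and $\theta$ the first $k$ with $U_k>x$, or $M$ if there is none. Optional stopping at the bounded time $\theta$ gives $0=\mathbb EU_\theta=\mathbb E[U_M;\mathcal S]+\mathbb E[U_\theta;\mathcal S^c]$, that is,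
$$\mathbb E[x-U_M;\mathcal S]=x+\mathbb E[U_\theta-x;\mathcal S^c].$$
The last term is an overshoot. For a step $w\sim N(0,\sigma^2)$ and $d,s\ge0$, $\mathbb P(w>d+s)\le e^{-s^2/2\sigma^2}\mathbb P(w>d)$, because $(u+s)^2\ge u^2+s^2$ for $u\ge0$. Conditionally on $U_{k-1}=x-d$ with $d\ge0$ and on $w_k>d$, the overshoot $w_k-d$ thus has mean at most $\int_0^\infty e^{-s^2/2\sigma^2}ds=\sigma\sqrt{\pi/2}\le2$. So $\mathbb E[(x-U_M)^+\mathbf 1_{\mathcal S}]\le x+2$.

Both $\mathbf 1_{\mathcal S}$ and $(x-U_M)^+$ are nonincreasing in each $w_l$, so by Harris' inequality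
$$x+2\ge\mathbb E[(x-U_M)^+\mathbf 1_{\mathcal S}]\ge\mathbb P(\mathcal S)\,\mathbb E[(x-U_M)^+]\ge\mathbb P(\mathcal S)\,\mathbb E[(-U_M)^+]\ge c\sqrt M\,\mathbb P(\mathcal S).\qquad\square$$

Let $P(\Omega)=\int_\Omega\prod_{j\le m}\gamma_j(w_j)\,dy$. This is the probability that the walk with independent steps $w_j\sim N(0,\sigma_j^2)$ lies in $\Omega$.

**Lemma 8.** For $A_0\le a\le A_0+\sqrt n$ and $n$ large, $ca/\sqrt n\le P(\Omega)\le Ca/\sqrt n$.

*Proof.* *Upper bound.* On $\Omega$ we have $W_k\le\beta_k\le a$ for all $k$, there are $m-j_0\ge n/2$ steps, and Lemma 7 applies.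

*Lower bound.* We start from a simpler event and remove what is not in $\Omega$. Let $\mathcal S'=\{W_k\le\frac a2\ \forall k\in(j_0,m]\}$. The total variance is at most $n$, so embedding the walk in Brownian motion and using the reflection principle, $\mathbb P(\mathcal S')\ge\mathbb P(|N(0,1)|\le\frac a{2\sqrt n})$. For $n$ large $\frac a{2\sqrt n}\le0.51$, and $\mathbb P(|N(0,1)|\le z)\ge0.7z$ for $0\le z\le0.51$. So $\mathbb P(\mathcal S')\ge0.2\,a/\sqrt n$.

(i) *$\mathcal S'$ and $|w_k|>k$ for some $k$.* On $\mathcal S'$ the walk with step $k$ removed, which is independent of $w_k$, stays below $\frac a2+|w_k|$. By Lemma 7, conditionally on $w_k$, the probability is at most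
$$C\,\mathbb E\Big[\mathbf 1_{|w_k|>k}\frac{1+a+|w_k|}{\sqrt n}\Big]\le C\frac{a}{\sqrt n}e^{-k^2/4}\,\mathbb E\big[(1+|w_k|)e^{w_k^2/4}\big]\le C\frac a{\sqrt n}e^{-k^2/4},$$
as $\sigma_k^2\le0.6$. The sum over $k>j_0$ is at most $0.05\,a/\sqrt n$ for $j_0$ large.

(ii) *$\mathcal S'$ and $W_k>\beta_k$ for some $k$.* Then $\beta_k<\frac a2$, so $K\log k>\frac a2$, that is, $k\ge k_1:=e^{A_0/(2K)}$. Since $A_0$ is large in terms of $j_0$, $k_1\ge2j_0$ and $k_1$ is as large as we like. On this event $W_l\le a$ for all $l$, and $W_k\in(a-K\log k,a]$. Split $(j_0,k]$ into a first, middle and last third; as $k-j_0\ge k/2$, each has at least $k/7$ steps.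

* The first third stays $\le a$. By Lemma 7 this has probability $\le Ca/\sqrt k$.
* In the last third $\sum_{l<l'\le k}w_{l'}=W_k-W_l\ge-K\log k$ for all $l$. By Lemma 7 for the reversed, negated walk this has probability $\le C(1+K\log k)/\sqrt k$.
* Given all other steps up to $k$, the middle sum lies in an interval of length $K\log k$. Its variance is at least $0.45\,k/7$, so this has conditional probability $\le CK\log k/\sqrt k$.
* After $k$, $W_l-W_k\le K\log k$. By Lemma 7 this has probability $\le C(1+K\log k)/\sqrt{m-k+1}$ (trivially if $k=m$).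

By independence the probability is $\le Ca(\log k)^3k^{-3/2}(m-k+1)^{-1/2}$. Sum over $k_1\le k\le m$. For $k\le m/2$ the last factor is $\ll m^{-1/2}$. For $k>m/2$ we use $\sum_k(m-k+1)^{-1/2}\ll m^{1/2}$. The total is
$$\le C\frac a{\sqrt m}\sum_{k\ge k_1}(\log k)^3k^{-3/2}+Ca\frac{(\log m)^3}m\le0.05\frac a{\sqrt n}$$
for $A_0$ and then $n$ large. What remains of $\mathcal S'$ lies in $\Omega$, so $P(\Omega)\ge0.1\,a/\sqrt n$. $\square$

## 10. Proof of Proposition 5: the moments of $Y$, $Z$ and $Z^2$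

**Step 1: $E_TY$.** By Lemma 6(b), (7) and the independence of blocks,
$$E_TY=\int_\Omega\prod_{j\le m}\mathbb E[F_j\overline{B_{j,y_j}(G_j)}]\,dy\prod_{m<j\le n_1}\mathbb E[F_j\overline{Q_j(G_j)}]+O(T^{-1/3}).$$
On $\Omega$ we have $|w_j|\le j$, so all block factors are positive, and by (14) and Step 3 of Section 8,
$$E_TY\ge ce^VP(\Omega)-O(T^{-1/3})\ge cL\frac a{\sqrt n},$$
since $\prod_{j>j_0}(1-2e^{-j})\ge c$, $\prod_j(1-e^{-D_j})\ge c$, $e^V\asymp L$, and Lemma 8 bounds $P(\Omega)$ below.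

**Step 2: $E_TZ$.** By Lemma 6(a) and Steps 2 and 3 of Section 8, with two factors $B$ and $\overline B$ replaced by $\Psi,\overline\Psi$,
$$E_TZ\le e^{V-V_m}\iint_{\Omega^2}\prod_{j\le m}\mathbb E\big[e^{2X_j}\phi_{\tau_j}(y_j-X_j)\phi_{\tau_j}(y_j'-X_j)\big]\,dy\,dy'+e^{-n^2}.$$
The integrand is nonnegative, so we may extend $y'$ to the whole space. Using $\int\phi_\tau=1$ and the second formula in (13), this is $\le Ce^VP(\Omega)+e^{-n^2}\le CLa/\sqrt n$.

**Step 3: setting up $E_TZ^2$.** By Lemma 6(a), $E_TZ^2=\iint\mathbb E|\mathcal A(h)|^2|\mathcal A(h')|^2\,dh\,dh'+O(T^{-1/2})$. Replace the four $B$'s by $\Psi$'s. The integrand over $\Omega^4$ becomes $\prod_j\mathbb E\big[e^{2X_j+2X_j'}\phi_{\tau_j}(y_j^{(1)}-X_j)\phi_{\tau_j}(y_j^{(2)}-X_j)\phi_{\tau_j}(y_j^{(3)}-X_j')\phi_{\tau_j}(y_j^{(4)}-X_j')\big]\ge0$. Drop the constraints on $y^{(2)}$ and $y^{(4)}$ and integrate the corresponding $\phi$'s to $1$. With the top blocks from Step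 3 of Section 8,
$$\mathbb E|\mathcal A(h)|^2|\mathcal A(h')|^2\le\mathcal T(\delta)I(\delta)+e^{-n^2},$$
$$I(\delta)=\iint_{\Omega^2}\prod_{j\le m}\kappa_j(y_j,y_j')\,dy\,dy',\qquad\mathcal T(\delta)\le C\exp\Big(\sum_{m<j\le n_1}(2v_j+2c_j)\Big).$$
Write $W_k,W_k'$ for the partial sums of $w_j=y_j-v_j$ and $w_j'=y_j'-v_j$. If $J(\delta)=J>j_0$ then $\lceil\log\frac1\delta\rceil=J-10$, so $\delta<e^{11-J}$; the set of such $(h,h')\in[-\frac12,\frac12]^2$ has measure $\le2e^{11-J}$. The set $\delta=0$ is null.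

**Step 4: separation at a low scale, $J\le m/2$.** By (15), $\sum_{j>m}|c_j|\le C$, so $\mathcal T\le Ce^{2(V-V_m)}$. Suppose first that $J>j_0$. Fix the variables with $j\le J$ and set $x=\beta_J-W_J\ge0$, $x'=\beta_J-W_J'\ge0$. As $\beta_k\le\beta_J$ for $k\ge J$, on $\Omega^2$ the remaining steps satisfy $W_k-W_J\le x$, $W_k'-W_J'\le x'$ for $J<k\le m$. By (16), with $\prod_{j>J}(1+C|c_j|+Ce^{-j})\le C$ by (15), and by Lemma 7 applied to two independent Gaussian walks with $m-J\ge m/2$ steps, the integral over the variables with $j>J$ is at most $Ce^{2(V_m-V_J)}(1+x)(1+x')/n$. Since $1+x\le e^x$, we may bound this factor by exponentials and then extend the integral over $j\le J$ to the whole space. By the first part of (17),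
$$I\le\frac Cne^{2(V_m-V_J)}\iint e^{2\beta_J-W_J-W_J'}\prod_{j\le J}\kappa_j\,dy\,dy'\le\frac Cne^{2(V_m-V_J)+2\beta_J+3V_J}=\frac Cne^{2V_m+V_J+2\beta_J},$$
using $\sum_j\tau_j^2<\infty$. Now $e^{V_J}\le Ce^J$, which cancels the measure $2e^{11-J}$, and $e^{2\beta_J}=e^{2a}J^{-2K}$. So these $J$ contribute $\le\frac Cne^{2V+2a}\sum_JJ^{-2K}\le CL^2e^{2a}/n$.

If $J=j_0$, there are no initial blocks, $W_k,W_k'\le\beta_k\le a$, and the same argument with $x=x'=a$ gives $\mathcal TI\le Ce^{2V}(1+a)^2/n\le CL^2e^{2a}/n$, over a set of measure at most $1$.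

**Step 5: separation at a high scale, $m/2<J\le m$.** Here we can do without the ballot factor. Again $\mathcal T\le Ce^{2(V-V_m)}$ by (15). Bound the blocks $j>J$ by the second part of (17) and (15), which gives $Ce^{2(V_m-V_J)}$. For $j\le J$ use $1\le e^{x+x'}$ on $\Omega^2$, with $x,x'$ as in Step 4, and the first part of (17). This gives $I\le Ce^{2(V_m-V_J)}e^{2\beta_J+3V_J}=Ce^{2V_m+V_J+2\beta_J}$. The contribution is
$$\le Ce^{2V+2a}\sum_{m/2<J\le m}J^{-2K}\le CL^2e^{2a}n^{1-2K}\le CL^2e^{2a}/n .$$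

**Step 6: separation inside the top blocks or never, $J>m$.** Such pairs have $\delta<e^{10-m}$ and measure $\le Ce^{-m}$. In the top blocks there is no barrier, and we only have $c_j\le v_j$, hence $\mathcal T\le Ce^{4(V-V_m)}$. As in Step 5 with $J$ replaced by $m$, using only the first part of (17), $I\le Ce^{3V_m+2\beta_m}$. The contribution is
$$\le Ce^{-m}e^{4V-V_m+2a}m^{-2K}\le CL^2e^{2a}\,e^{2(V-V_m)}m^{-2K}\le CL^2e^{2a}n^{24-2K}=CL^2e^{2a}n^{-2},$$
since $e^{-m}\le Ce^{-V_m}$, $V-V_m\le12\log n+O(1)$ and $K=13$. This is where the value of $K$ matters: the slope of the barrier pays for the $12\log n$ unguarded scales.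

Altogether $E_TZ^2\le CL^2e^{2a}/n$. This proves Proposition 5, and with Section 5 it proves Theorem 2. $\blacksquare$

## 11. Truncated first moments and large values of $X$

Theorem 3 is extracted from the exact order of the moments near $q=1$. Let $\chi=X/\mu$.

**Step 1: moments of $\chi$.** For $n^{-1/2}\le\eta\le\frac12$ we have $\eta\sqrt n\le1+\eta\sqrt n\le2\eta\sqrt n$, so $\frac1\mu\cdot\frac L{1+\eta\sqrt n}\in[\frac1{2\eta},\frac1\eta]$. Raising to the power $1-\eta$ and using $\eta^\eta\asymp1$, Theorem 2 and (3) with $q=1-\eta$ give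
$$c_1\eta^{-1}\le E_T[\chi^{1-\eta}]\le C_1\eta^{-1}\qquad(n^{-1/2}\le\eta\le\tfrac12).\tag{18}$$

**Step 2: proof of Theorem 3, part 1.** By (18), $E_T\chi^{1/2}\ge c$ and $E_T\chi^{3/4}\le C$. For $s>0$, Hölder on the set $\chi>s$ gives
$$E_T\chi^{1/2}\le s^{1/2}+(E_T\chi^{3/4})^{2/3}P_T(\chi>s)^{1/3}.$$
Taking $s$ a small constant, $P_T(\chi>s)\ge c$.

**Step 3: where the moment of order $1-1/\log\lambda$ lives.** Let $\varepsilon\in(0,1)$, $\Lambda\ge2$ and $\ell=\log\lambda$ with $2/\varepsilon\le\ell\le\sqrt n/2$. Then $\frac1\ell$, $\frac1{\varepsilon\ell}$ and $\frac1{2\ell}$ all lie in $[n^{-1/2},\frac12]$, so (18) applies to each. By (18), $E_T[\chi^{1-1/\ell}]\ge c_1\ell$.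

On $\chi\le\lambda^\varepsilon=e^{\varepsilon\ell}$ we have $\chi^{1-1/\ell}=\chi^{(1-\varepsilon)/(\varepsilon\ell)}\chi^{1-1/(\varepsilon\ell)}\le e\,\chi^{1-1/(\varepsilon\ell)}$. This range contributes at most $eC_1\varepsilon\ell\le c_1\ell/4$ if $\varepsilon$ is small. On $\chi\ge\lambda^\Lambda$ we have $\chi^{1-1/\ell}=\chi^{-1/(2\ell)}\chi^{1-1/(2\ell)}\le e^{-\Lambda/2}\chi^{1-1/(2\ell)}$. This range contributes at most $2C_1e^{-\Lambda/2}\ell\le c_1\ell/4$ if $\Lambda$ is large. Fix such $\varepsilon$ and $\Lambda$. On the remaining range $\chi\ge1$, so $\chi\ge\chi^{1-1/\ell}$, and hence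
$$E_T[\chi\,\mathbf 1_{\lambda^\varepsilon<\chi<\lambda^\Lambda}]\ge\tfrac{c_1}2\log\lambda\qquad(2/\varepsilon\le\log\lambda\le\sqrt n/2).\tag{19}$$

**Step 4: proof of Theorem 3, part 2.** *Upper bound:* on $\chi\le\lambda$, $\chi\le e\,\chi^{1-1/\log\lambda}$, and (18) with $\eta=1/\log\lambda$ is valid for $2\le\log\lambda\le\sqrt n$. *Lower bound:* apply (19) with $\lambda^{1/\Lambda}$ in place of $\lambda$. This is allowed for $2\Lambda/\varepsilon\le\log\lambda\le\sqrt n$, since $\Lambda\ge2$, and gives $E_T[\chi\mathbf 1_{\chi\le\lambda}]\ge\frac{c_1}{2\Lambda}\log\lambda$.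

**Step 5: proof of Theorem 3, part 3.** Suppose $P_T(\chi>s)<c'/s$ for all $s\in[\lambda^\varepsilon,\lambda^\Lambda]$. Then the left side of (19) is at most
$$\lambda^\varepsilon P_T(\chi>\lambda^\varepsilon)+\int_{\lambda^\varepsilon}^{\lambda^\Lambda}P_T(\chi>s)\,ds\le c'+c'\Lambda\log\lambda ,$$
which contradicts (19) for $c'$ small. So some $s\in[\lambda^\varepsilon,\lambda^\Lambda]$ has $P_T(X>s\mu)\ge c'/s$. Taking $\lambda_1=e^{2\Lambda/\varepsilon}$ covers the ranges of parts 2 and 3. $\blacksquare$
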